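\title{Integrable connections on reflexive modules over log-canonical surface singularities}

\begin{abstract}
We prove that every reflexive module on a log-canonical complex surface singularity admits an integrable connection. The cases treated here are the cusp singularities and their finite quotients. For these we show that reflexive modules correspond bijectively to those finite-dimensional representations of the local fundamental group that have finite image on an explicit normal subgroup $K$. For a cusp this gives a parametrization of the indecomposable reflexive modules and a count of the families in each rank. The proof lifts vector bundles on the exceptional cycle to bundles that are flat off the cycle, and uses a rigidity theorem for the bundles on the minimal resolution that come from reflexive modules.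
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $(X,x)$ be a normal complex surface singularity, with local ring $\mathcal{O}_{X,x}$ of germs of holomorphic functions and maximal ideal $\mathfrak{m}_x$. A finitely generated $\mathcal{O}_{X,x}$-module $M$ is \emph{reflexive} if $M\cong M^{\vee\vee}$; equivalently, $M$ is maximal Cohen--Macaulay. An \emph{integrable connection} on $M$ is a map
\[
\nabla\colon \operatorname{Der}_{\mathbb{C}}(\mathcal{O}_{X,x})\to \operatorname{End}_{\mathbb{C}}(M),\qquad D\mapsto\nabla_D,
\]
such that for all $\phi\in\mathcal{O}_{X,x}$, all derivations $D,E$ and all $m\in M$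
\[
\nabla_{\phi D+E}=\phi\nabla_D+\nabla_E,\qquad \nabla_D(\phi m)=D(\phi)m+\phi\nabla_D(m),\qquad [\nabla_D,\nabla_E]=\nabla_{[D,E]}.
\]
In other words, the action of the Lie algebra of vector fields on functions extends to $M$. On a free module one lets $D$ act on coordinates, so the question is interesting only at a singular point.

There is a geometric source of such connections. Let $U=X\setminus\{x\}$ for a small representative $X$, and let $j\colon U\hookrightarrow X$. A reflexive module $M$ restricts to a holomorphic vector bundle on $U$ and is recovered from this bundle by $j_*$. A flat connection on the bundle lets vector fields act on its sections, hence on $M$ (Lemma~\ref{lem:basic}). Flat bundles on $U$ are the bundles $\mathcal{O}_U\otimes_{\mathbb{C}}\mathbb{E}_\rho$, where $\mathbb{E}_\rho$ is the local system of a representation $\rho$ of the local fundamental group $\pi_1^{\mathrm{loc}}(X,x)=\pi_1(U)$. So one is led to ask whether this group has enough representations to produce all reflexive modules.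

Recall that $(X,x)$ is \emph{log-canonical} if $K_X$ is $\mathbb{Q}$-Cartier and, on a resolution $f$ whose exceptional divisor $\sum E_i$ has simple normal crossings, $K_{\widetilde{X}}=f^*K_X+\sum a_iE_i$ with all $a_i\ge-1$. It is known that $(X,x)$ is log-canonical if and only if $\pi_1^{\mathrm{loc}}(X,x)$ is finite or solvable, and that the log-canonical surface singularities are the quotient singularities, the simple elliptic singularities, the cusp singularities, and finite quotients of these. Here a singularity is \emph{simple elliptic} if the exceptional set of its minimal resolution is a smooth elliptic curve, and a \emph{cusp} if it is a cycle of $s\ge1$ rational curves: a nodal rational curve if $s=1$, two smooth rational curves meeting transversally in two points if $s=2$, a cycle of smooth rational curves if $s\ge3$. A \emph{finite quotient} is a quotient by a finite group acting freely off the singular point. The following conjecture is posed in \cite{RT}.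

\medskip
\noindent\textbf{Conjecture.} \emph{Every reflexive module on a log-canonical surface singularity admits an integrable connection.}
\medskip

Three results are known.
\begin{itemize}
\item[(K1)] On a quotient singularity $\mathbb{C}^2/G$, $G$ finite, every reflexive module has the form $(\mathcal{O}_{\mathbb{C}^2}\otimes V)^G$ for a finite-dimensional representation $V$ of $G$ (Herzog, Auslander), and it carries the integrable connection induced from the trivial one.
\item[(K2)] Every reflexive module on a quotient of a simple elliptic singularity, including the simple elliptic singularities themselves, admits an integrable connection.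
\item[(K3)] On a cusp, the fundamental module (see Example~\ref{ex:ranktwo}) admits an integrable connection (Behnke). Behnke conjectured that every reflexive module on a cusp admits a connection.
\end{itemize}
It is remarked in \cite{RT} that, in view of these results, the conjecture is open for cusps and their finite quotients. We treat these cases.

\begin{theorem}\label{thm:A}
Every reflexive module on a log-canonical surface singularity admits an integrable connection.
\end{theorem}

A log-canonical $(X,x)$ has an index-one cover $p\colon (Y,y)\to(X,x)$, cyclic Galois and \'etale off $x$, where $Y$ is smooth or a rational double point (then $X$ is a quotient singularity), or simple elliptic, or a cusp; see \cite[\S 9]{Kaw} and \cite[Ch.~4--5]{KM}. By (K1) and (K2) it remains to treat the following setting.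
\begin{itemize}
\item[$(\ast)$] $p\colon Y\to X$ is a finite Galois cover with group $G$, \'etale over $U$, and $Y$ is a cusp; $G=1$ is allowed.
\end{itemize}
In this setting let $U_Y=p^{-1}(U)$, let $\widetilde{Y}_0\to Y$ be the minimal resolution, with exceptional cycle $Z_0$, and put
\[
\Gamma=\pi_1(U)\supset\Gamma_Y=\pi_1(U_Y),\qquad K=\ker\bigl(\Gamma_Y\to\pi_1(\widetilde{Y}_0)\cong\mathbb{Z}\bigr).
\]
The group $K$ consists of the loops that die on the resolution; it is normal in $\Gamma$ (Lemma~\ref{lem:normal}). The analog of (K1) is the following classification.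

\begin{theorem}\label{thm:B}
In the setting $(\ast)$, the assignment $\rho\mapsto M_\rho:=j_*(\mathcal{O}_U\otimes_{\mathbb{C}}\mathbb{E}_\rho)_x$ induces a bijection between isomorphism classes of finite-dimensional complex representations $\rho$ of $\Gamma=\pi_1^{\mathrm{loc}}(X,x)$ with $\rho(K)$ finite and isomorphism classes of reflexive $\mathcal{O}_{X,x}$-modules. Indecomposable representations correspond to indecomposable modules.
\end{theorem}

For a cusp the group is explicit: the link is a torus bundle over a circle, with monodromy $A\in SL_2(\mathbb{Z})$ of trace at least $3$ (Hirzebruch; Neumann), and the fiber group is $K$ (Section~\ref{sec:end}).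

\begin{corollary}\label{cor:C}
Let $X$ be a cusp, and write $\Gamma=K\rtimes\langle t\rangle$ with $K\cong\mathbb{Z}^2$ and $t$ acting by $A\in SL_2(\mathbb{Z})$, $\operatorname{tr}A\ge3$. Indecomposable reflexive modules correspond bijectively to triples $(o,m,\lambda)$, where $o$ is a finite orbit of $A$ on the torsion characters of $K$, $m\ge1$ and $\lambda\in\mathbb{C}^*$. The rank is $m|o|$. Hence the indecomposable reflexive modules of rank $n$ form exactly
\[
\sum_{r\mid n}\frac1r\sum_{j\mid r}\mu(r/j)\,(\operatorname{tr}A^j-2)
\]
families, each parametrized by $\mathbb{C}^*$.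
\end{corollary}

For example, put $a=\operatorname{tr}A$, so that $\operatorname{tr}A^2=a^2-2$. There are $a-2$ families in rank one, and $(a-2)+\frac12\bigl((a^2-4)-(a-2)\bigr)=\frac12(a-2)(a+3)$ families in rank two.

\subsection*{Outline of the proof}
Let $\widetilde{X}$ be the minimal resolution of a cusp, with exceptional cycle $Z$. In rank one everything follows from the exponential sequence: line bundles on $\widetilde{X}$ are determined by their restriction to $Z$, and they are flat on $U$ (Section~\ref{sec:cusp}). In higher rank we prove separately an existence and a uniqueness statement. Every vector bundle on $Z$ lifts to a bundle on $\widetilde{X}$ that is flat on $U$; this uses the Drozd--Greuel classification of bundles on $Z$ (Section~\ref{sec:lift}). The bundles on $\widetilde{X}$ that come from reflexive modules, called full, are determined by their restriction to $Z$ (Section~\ref{sec:full}). The two statements do not fit together directly, since the flat lift need not be full; an elementary transformation along $Z$, which changes nothing on $U$, repairs this (Section~\ref{sec:cuspthm}). For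 a finite quotient of a cusp, a reflexive module is a direct summand of a flat one, and we must show that summands are again flat. This follows from a comparison of holomorphic and flat homomorphisms (Section~\ref{sec:hom}), which also gives the injectivity in Theorem~\ref{thm:B}.

\section{Conventions and standard facts}\label{sec:conv}

\subsection*{Representatives}
A representative of $(X,x)$ is a set $\{|\varphi|<\varepsilon\}$, where $\varphi$ is a fixed finite holomorphic map to some $\mathbb{C}^e$ with $\varphi^{-1}(0)=\{x\}$ and $\varepsilon$ is small; for an embedding $\varphi$ these are small balls. For a germ finite over $X$ with one point over $x$, such as $Y$, we take the preimages of the representatives of $X$. Representatives are Stein and have a conic structure: $U$ is the product of a compact $3$-manifold, the link, with an interval, and shrinking $\varepsilon$ does not change the homotopy type of $U$. The preimage of a representative in a resolution retracts onto the exceptional set, being a sublevel set of a nonnegative real analytic function with this zero set. We shrink representatives whenever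 necessary; sheaves and their isomorphisms are understood in this sense.

Let $f\colon\widetilde{X}\to X$ be a resolution that is an isomorphism over $U$, and $\mathcal{F}$ a coherent sheaf on $\widetilde{X}$. We write $H^i(\widetilde{X},\mathcal{F})$, or $H^i(\mathcal{F})$, for the stalk $(R^if_*\mathcal{F})_x$, and $H^0(U,\mathcal{F})$ for $(j_*(\mathcal{F}|_U))_x$. As representatives $W$ are Stein, $H^i(\widetilde{X},\mathcal{F})=\varinjlim_W H^i(f^{-1}W,\mathcal{F})$, so the usual long exact sequences hold. Let $Z$ be the reduced exceptional divisor. We write $kZ$ also for the subspace with ideal $\mathcal{O}(-kZ)$, and $A(kZ)=A\otimes\mathcal{O}(kZ)$ for any sheaf $A$, including sheaves on $Z$. The degree of a line bundle on a component of a curve is the degree of its pullback to the normalization of the component.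

\subsection*{Standard facts}
\begin{itemize}
\item[(F1)] \emph{Reflexive sheaves.} On a smooth surface, reflexive sheaves are locally free, and torsion-free coherent sheaves are locally free off a discrete set. A reflexive sheaf $N$ on the normal surface $X$ satisfies $N=j_*(N|_U)$. Hence, if $N$ is coherent on $X$ and locally free on $U$, then $j_*(N|_U)=N^{\vee\vee}$ is coherent and reflexive, and the cokernel of $N\to j_*(N|_U)$ has finite length.
\item[(F2)] \emph{Direct images.} The sheaves $R^if_*\mathcal{F}$ are coherent; $R^1f_*\mathcal{F}$ is supported at $x$, so $H^1(\widetilde{X},\mathcal{F})$ is finite-dimensional; and $H^2(\widetilde{X},\mathcal{F})=0$, since the fibers have dimension at most one.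
\item[(F3)] \emph{Formal functions.} The ideal $\mathfrak{m}_x\mathcal{O}_{\widetilde{X}}\subset\mathcal{O}(-Z)$ has zero set $Z$, so by the Nullstellensatz the ideals $\mathfrak{m}_x^k\mathcal{O}_{\widetilde{X}}$ and $\mathcal{O}(-kZ)$ are cofinal, and the $\mathfrak{m}_x$-adic completion of $H^i(\widetilde{X},\mathcal{F})$ is $\varprojlim_kH^i(kZ,\mathcal{F}|_{kZ})$. For $i=1$ the limit is finite-dimensional and the transition maps are surjective, so $H^1(\widetilde{X},\mathcal{F})\cong H^1(kZ,\mathcal{F}|_{kZ})$ for $k\gg0$. If $\mathcal{F}$ is locally free, $\mathcal{F}|_{kZ}$ has a filtration with quotients $\mathcal{F}|_Z(-lZ)$, $0\le l<k$. Hence $H^1(\widetilde{X},\mathcal{F})=0$ as soon as $H^1(Z,\mathcal{F}|_Z(-lZ))=0$ for all $l\ge0$.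
\item[(F4)] \emph{Serre duality.} For an effective divisor $D$ with compact support on a smooth surface $S$, the dualizing sheaf is $\omega_D=\omega_S(D)|_D=\omega_S(D)/\omega_S$. There is a trace $\operatorname{tr}_D\colon H^1(\omega_D)\to\mathbb{C}$ such that $H^0(D,F)\times H^1(D,F^\vee\otimes\omega_D)\to\mathbb{C}$ is a perfect pairing for each locally free $F$ on $D$. If $D\le D'$, then $\operatorname{tr}_{D'}$ restricts to $\operatorname{tr}_D$ along the inclusion $\omega_D\subset\omega_{D'}$.
\item[(F5)] \emph{Negativity.} The intersection matrix of the exceptional curves of a resolution of a normal surface singularity is negative definite.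
\item[(F6)] \emph{Local systems.} A bundle with a flat holomorphic connection is $\mathcal{O}\otimes\mathbb{E}$, with $\mathbb{E}$ the local system of horizontal sections. Direct image along a connected finite \'etale cover, given by a subgroup $\Gamma_1\subset\Gamma$, corresponds to induction of representations. If $K\subset\Gamma_1$ is normal in $\Gamma$, then $(\operatorname{Ind}_{\Gamma_1}^{\Gamma}\rho_1)|_K$ is a finite direct sum of conjugates $k\mapsto\rho_1(\gamma^{-1}k\gamma)$; so it has finite image if $\rho_1(K)$ is finite. Finally, if $C$ is a curve in a connected smooth surface $S$, then $\pi_1(S\setminus C)\to\pi_1(S)$ is surjective.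
\end{itemize}

\subsection*{From flat bundles to connections}

\begin{lemma}\label{lem:basic}
Let $M$ be a reflexive module. If the bundle $M|_U$ has a flat holomorphic connection, then $M$ admits an integrable connection.
\end{lemma}

\begin{proof}
We first check that an abstract $\mathbb{C}$-derivation $D$ of $\mathcal{O}_{X,x}=\mathbb{C}\{z_1,\dots,z_e\}/I$ is a holomorphic vector field. Let $g_i\in\mathbb{C}\{z\}$ lift $D(\bar z_i)$. The map
\[
\delta\colon\mathbb{C}\{z\}\to\mathcal{O}_{X,x},\qquad \phi\mapsto D(\bar\phi)-\overline{\textstyle\sum_i g_i\,\partial\phi/\partial z_i},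
\]
is a derivation that kills polynomials and maps $(z)^k$ into $\mathfrak{m}_x^{k-1}$. Writing $\phi$ as a polynomial plus an element of $(z)^k$, we get $\delta(\phi)\in\bigcap_k\mathfrak{m}_x^{k-1}=0$. So $D$ is induced by $\sum g_i\partial_{z_i}$, this vector field preserves $I$, and it defines a holomorphic vector field $\xi_D$ on $W\setminus\{x\}$ for some representative $W$. Since a vector field is determined by its values on the $z_i$, we have $\xi_{\phi D+E}=\phi\xi_D+\xi_E$ and $\xi_{[D,E]}=[\xi_D,\xi_E]$ near $x$.

Let $\nabla^U$ be the flat connection. For $m\in M$ defined on $W$, put $\nabla_Dm=\nabla^U_{\xi_D}m\in\Gamma(W\setminus\{x\},M)=\Gamma(W,M)$, using (F1). The three identities hold because they hold on $W\setminus\{x\}$.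
\end{proof}

\begin{lemma}\label{lem:normal}
In the setting $(\ast)$, $K$ is normal in $\Gamma$.
\end{lemma}

\begin{proof}
Let $y_0\in U_Y$ be the base point and $\gamma\in\Gamma$. The lift $\tilde\gamma$ of $\gamma$ starting at $y_0$ ends at $g(y_0)$ for some $g\in G$. For a loop $\alpha$ at $y_0$, the conjugate $\gamma\alpha\gamma^{-1}$ is represented by the loop $\tilde\gamma\cdot g(\alpha)\cdot\tilde\gamma^{-1}$ in $U_Y$. The automorphism $g$ of $Y$ lifts to the minimal resolution $\widetilde{Y}_0$, which is unique. So if $\alpha$ is null-homotopic in $\widetilde{Y}_0$, then so are $g(\alpha)$ and the conjugate.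
\end{proof}

\subsection*{Two observations on curves}

\begin{lemma}\label{lem:curves}
Let $C$ be a reduced compact curve.
\begin{itemize}
\item[(a)] Let $C$ be connected and $L$ a line bundle of degree $\le0$ on every component. A section of $L$ with a zero is $0$. Hence $h^0(L)\le1$, and $h^0(L)=1$ only if $L\cong\mathcal{O}_C$.
\item[(b)] Let the normalization of every component of $C$ be $\mathbb{P}^1$, and let $\mathbb{L}$ be a local system on $C$. Then $H^0(C,\mathbb{L})=H^0(C,\mathcal{O}_C\otimes\mathbb{L})$.
\end{itemize}
\end{lemma}

\begin{proof}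
(a) On a normalized component, a nonzero section of a bundle of degree $\le0$ has no zero. So a section vanishing at a point vanishes on the components through it, then on the components meeting these, and so everywhere. Evaluation at a point is therefore injective, and a nonzero section trivializes $L$.

(b) On a normalized component $\mathbb{P}^1$ the local system is trivial, so a section of $\mathcal{O}_C\otimes\mathbb{L}$ pulls back to a constant. Near a point of $C$, in a trivialization of $\mathbb{L}$, the section is thus constant on each branch, with the same value at the point. As $C$ is reduced, it is locally a section of $\mathbb{L}$.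
\end{proof}

\section{The resolution of a cusp, and modules of rank one}\label{sec:cusp}

In Sections \ref{sec:cusp}--\ref{sec:cuspthm}, $X$ is a cusp, $f\colon\widetilde{X}\to X$ is its minimal resolution, $Z=\sum_{i=1}^sE_i$ is the exceptional cycle, and $K=\ker(\pi_1(U)\to\pi_1(\widetilde{X}))$. Put $d_i=-Z\cdot E_i$.

\begin{lemma}\label{lem:cycle}
\begin{itemize}
\item[(a)] $H^i(Z,\mathbb{C})\cong H^i(\mathcal{O}_Z)\cong\mathbb{C}$ for $i=0,1$, and $\omega_Z\cong\mathcal{O}_Z$.
\item[(b)] $d_i=K_{\widetilde{X}}\cdot E_i\ge0$ for all $i$, and $\sum d_i>0$.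
\item[(c)] For $k\ge1$: $H^0(\mathcal{O}_Z(kZ))=0$, $H^1(\mathcal{O}_Z(-kZ))=0$ and $H^1(\widetilde{X},\mathcal{O}(-kZ))=0$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $\nu$ be the normalization of $Z$. Taking the difference of the values at the two preimages of each node gives exact sequences
\[
0\to\mathbb{C}_Z\to\nu_*\mathbb{C}\to\bigoplus_{\text{nodes}}\mathbb{C}\to0,\qquad
0\to\mathcal{O}_Z\to\nu_*\mathcal{O}\to\bigoplus_{\text{nodes}}\mathbb{C}\to0,
\]
and the first maps to the second. On $\mathbb{P}^1$ both $\mathbb{C}$ and $\mathcal{O}$ have $H^0=\mathbb{C}$ and $H^1=0$. So in both cases $H^0$ and $H^1$ are the kernel and cokernel of the same map $\mathbb{C}^s\to\mathbb{C}^s$, whose kernel is $\mathbb{C}$. On each normalized component, $\omega_Z$ pulls back to $\omega_{\mathbb{P}^1}$ twisted by the two points over nodes, which has degree $0$. As $h^0(\omega_Z)=h^1(\mathcal{O}_Z)=1$, Lemma~\ref{lem:curves}(a) gives $\omega_Z\cong\mathcal{O}_Z$.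

(b) Adjunction gives $(K_{\widetilde{X}}+Z)\cdot E_i=0$, minimality gives $K_{\widetilde{X}}\cdot E_i\ge0$, and $\sum d_i=-Z^2>0$ by (F5).

(c) The bundle $\mathcal{O}_Z(kZ)$ has degrees $-kd_i\le0$, not all zero, so it has no sections by Lemma~\ref{lem:curves}(a). The second vanishing is Serre dual to the first, and the third follows from the second by (F3).
\end{proof}

\begin{proposition}\label{prop:pic}
\begin{itemize}
\item[(a)] The natural maps $H^1(\widetilde{X},\mathbb{C})\to H^1(\widetilde{X},\mathcal{O})\to H^1(\mathcal{O}_Z)\cong\mathbb{C}$ are isomorphisms.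
\item[(b)] Restriction $\operatorname{Pic}(\widetilde{X})\to\operatorname{Pic}(Z)$ is an isomorphism.
\item[(c)] A line bundle on $\widetilde{X}$ of degree $0$ on all $E_i$ is $\mathcal{O}\otimes\ell$ for a rank-one local system $\ell$ on $\widetilde{X}$.
\item[(d)] $\omega_{\widetilde{X}}\cong\mathcal{O}(-Z)$.
\end{itemize}
\end{proposition}

\begin{proof}
(a) The second map is an isomorphism since $H^1(\mathcal{O}(-Z))=H^2(\mathcal{O}(-Z))=0$. The composite is $H^1(\widetilde{X},\mathbb{C})=H^1(Z,\mathbb{C})\to H^1(\mathcal{O}_Z)$, an isomorphism by Lemma~\ref{lem:cycle}(a).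

(b) The exponential sequence $H^1(\cdot,\mathbb{Z})\to H^1(\mathcal{O})\to\operatorname{Pic}\to H^2(\cdot,\mathbb{Z})\to0$ of $\widetilde{X}$ maps to that of $Z$. The outer terms agree by (a) and because $\widetilde{X}$ retracts onto $Z$; apply the five lemma.

(c) The map $\operatorname{Pic}(\widetilde{X})\to H^2(Z,\mathbb{Z})=\mathbb{Z}^s$ records the degrees. So the bundle is the exponential of a class in $H^1(\widetilde{X},\mathcal{O})=H^1(\widetilde{X},\mathbb{C})$, and it has locally constant transition functions.

(d) The bundle $\omega_{\widetilde{X}}(Z)$ restricts to $\omega_Z\cong\mathcal{O}_Z$; use (b).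
\end{proof}

This already settles rank one, and it shows where the condition on $K$ comes from.

\begin{proposition}\label{prop:rankone}
Let $\mathcal{L}$ be a line bundle on $\widetilde{X}$. Then $\mathcal{L}|_U\cong\mathcal{O}_U\otimes\mathbb{E}_\chi$ for a character $\chi$ of $\pi_1(U)$ that maps $K$ into the $q$-th roots of unity for some $q\ge1$.
\end{proposition}

\begin{proof}
The intersection matrix is nondegenerate, so there are $q\ge1$ and $c_i\in\mathbb{Z}$ such that $\mathcal{L}^q(-\sum c_iE_i)$ has degree $0$ on all components. By Proposition~\ref{prop:pic}(c) it is $\mathcal{O}\otimes\ell$ with $\ell$ a local system on $\widetilde{X}$. Hence $\mathcal{L}^q|_U\cong\mathcal{O}_U\otimes\ell|_U$ has a flat connection $\nabla'$, and we take its $q$-th root. For a local frame $e$ of $\mathcal{L}|_U$ write $\nabla'(e^q)=\eta\,e^q$ with $\eta$ a closed form, and put $\nabla e=\frac1q\eta\,e$. Replacing $e$ by $ue$ replaces $\eta$ by $\eta+q\,du/u$, so the local definitions agree, and $\nabla$ is a flat connection with $q$-th tensor power $\nabla'$. Its monodromy $\chi$ satisfies $\chi^q=\ell|_U$, which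 is trivial on $K$ because $\ell$ is defined on $\widetilde{X}$.
\end{proof}

If $M$ is reflexive of rank one, apply this to the line bundle $(f^*M)^{\vee\vee}$, which agrees with $M$ on $U$; by Lemma~\ref{lem:basic}, $M$ has an integrable connection.

\begin{remark}
The decisive input is the surjectivity of $H^1(\widetilde{X},\mathbb{C})\to H^1(\widetilde{X},\mathcal{O})$. Suppose instead that a normal surface singularity has a resolution whose exceptional set is a tree of $s$ smooth rational curves meeting transversally, and $H^1(\widetilde{X},\mathcal{O})\ne0$. Then $H^1(\widetilde{X},\mathbb{Z})=0$, so $\operatorname{Pic}(\widetilde{X})\supset H^1(\widetilde{X},\mathcal{O})$ is uncountable. A line bundle that is trivial on $U$ is of the form $\mathcal{O}(\sum c_iE_i)$, since by (F1) a trivializing section is meromorphic along $Z$. So there are uncountably many reflexive modules of rank one. On the other hand, in the sequence $H_2(\widetilde{X})\to H_2(\widetilde{X},U)\cong H^2(\widetilde{X})\to H_1(U)\to H_1(\widetilde{X})=0$ the first map is the intersection matrix, so $H_1(U)$ is finite and only finitely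 many of these modules are flat on $U$.
\end{remark}

\section{Flat lifts of bundles on the cycle}\label{sec:lift}

In higher rank there is no exponential sequence. But all bundles on $Z$ are built from line bundles on \'etale covers of $Z$ and from unipotent bundles, and each of these ingredients lifts to $\widetilde{X}$.

Let $\pi_r\colon Z_r\to Z$ be the connected \'etale cover of degree $r$, a cycle of $rs$ rational curves. Since $\widetilde{X}$ retracts onto $Z$, it extends to an \'etale cover $\pi_r\colon\widetilde{X}_r\to\widetilde{X}$. Put $U_r=\widetilde{X}_r\setminus Z_r$.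

\begin{lemma}\label{lem:cover}
$\widetilde{X}_r$ is the minimal resolution of a cusp $X_r$, finite over $X$, with exceptional cycle $Z_r$. Moreover $\ker(\pi_1(U_r)\to\pi_1(\widetilde{X}_r))=K$.
\end{lemma}

\begin{proof}
In the Stein factorization $\widetilde{X}_r\to X_r\to X$ the space $X_r$ is normal, the connected curve $Z_r$ is contracted to a point, and $U_r$ maps isomorphically onto the complement of this point. A component $E'$ of $Z_r$ maps birationally onto some $E_i$, and $K_{\widetilde{X}_r}=\pi_r^*K_{\widetilde{X}}$, so $K_{\widetilde{X}_r}\cdot E'=d_i\ge0$ and the resolution is minimal. The group $\pi_1(U_r)$ is the preimage of $\pi_1(\widetilde{X}_r)=r\mathbb{Z}$ under $\pi_1(U)\to\pi_1(\widetilde{X})=\mathbb{Z}$; this gives the last claim.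
\end{proof}

So Section~\ref{sec:cusp} applies to $(\widetilde{X}_r,Z_r)$. We use the following classification of Drozd and Greuel \cite{DG}, in the form given in \cite{BBDG}; by GAGA we need not distinguish algebraic and analytic bundles on $Z$.

\begin{theorem}[Drozd--Greuel]\label{thm:DG}
Every indecomposable vector bundle on a cycle $Z$ of projective lines is isomorphic to $\pi_{r*}(L\otimes F_m)$ for some $r,m\ge1$ and $L\in\operatorname{Pic}(Z_r)$, where $F_1=\mathcal{O}_{Z_r}$ and $F_m$ is given by a non-split extension $0\to\mathcal{O}_{Z_r}\to F_m\to F_{m-1}\to0$.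
\end{theorem}

Let $\mathbb{J}_m$ be the local system of rank $m$ on $\widetilde{X}_r$ whose monodromy along the cycle is a single unipotent Jordan block, and let $\mathcal{J}_m=\mathcal{O}\otimes\mathbb{J}_m$. There is an exact sequence $0\to\mathbb{C}\to\mathbb{J}_m\to\mathbb{J}_{m-1}\to0$.

\begin{lemma}\label{lem:unipotent}
$\mathcal{J}_m|_{Z_r}\cong F_m$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:curves}(b), $h^0(\mathcal{J}_m|_{Z_r})=\dim H^0(Z_r,\mathbb{J}_m)=1$ for all $m$. So for $m\ge2$ the extension $0\to\mathcal{O}_{Z_r}\to\mathcal{J}_m|_{Z_r}\to\mathcal{J}_{m-1}|_{Z_r}\to0$ does not split, since otherwise $h^0$ would be $2$. By Serre duality $\operatorname{Ext}^1(\mathcal{J}_{m-1}|_{Z_r},\mathcal{O}_{Z_r})\cong H^0(\mathcal{J}_{m-1}|_{Z_r})^*\cong\mathbb{C}$, so any two non-split extensions differ by a scalar and have isomorphic middle terms. Induct on $m$.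
\end{proof}

\begin{proposition}\label{prop:lift}
For every vector bundle $E$ on $Z$ there is a vector bundle $\mathcal{M}'$ on $\widetilde{X}$ with $\mathcal{M}'|_Z\cong E$ and $\mathcal{M}'|_U\cong\mathcal{O}_U\otimes\mathbb{E}_\rho$, where $\rho(K)$ is finite.
\end{proposition}

\begin{proof}
Taking direct sums, we may assume $E=\pi_{r*}(L\otimes\mathcal{J}_m|_{Z_r})$. By Proposition~\ref{prop:pic}(b) on $\widetilde{X}_r$, $L$ lifts to a line bundle $\mathcal{L}$. By Proposition~\ref{prop:rankone} and Lemma~\ref{lem:cover}, $\mathcal{L}|_{U_r}=\mathcal{O}\otimes\mathbb{E}_\chi$ with $\chi(K)$ finite. Put $\mathcal{M}'=\pi_{r*}(\mathcal{L}\otimes\mathcal{J}_m)$. As $\pi_r$ is finite \'etale, $\mathcal{M}'$ is locally free, $\mathcal{M}'|_Z\cong E$, and $\mathcal{M}'|_U$ is the flat bundle of the representation $\rho$ induced from $\chi\otimes\mathbb{J}_m$ on $\pi_1(U_r)$. The local system $\mathbb{J}_m$ lives on $\widetilde{X}_r$, so it is trivial on $K$. By (F6), $\rho(K)$ is finite.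
\end{proof}

\section{Full bundles and their rigidity}\label{sec:full}

A reflexive module $M$ gives the bundle $(f^*M)^{\vee\vee}$ on $\widetilde{X}$. It has two special properties: it is generated by global sections almost everywhere, and its sections on $U$ extend. We isolate these properties and show that a bundle having them is determined by its restriction to $Z$.

\subsection*{Almost generated and full bundles}
A locally free sheaf $\mathcal{F}$ on $\widetilde{X}$ or on $Z$ is \emph{almost generated} if there is a map $\mathcal{O}^a\to\mathcal{F}$ with finitely supported cokernel, that is, if global sections generate $\mathcal{F}$ off a finite set. In that case, for every locally free $\mathcal{P}$,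
\begin{equation}\label{eq:surj}
H^1(\mathcal{P})^a\to H^1(\mathcal{P}\otimes\mathcal{F})\quad\text{is surjective.}
\end{equation}
Indeed, let $\mathcal{Q}$ be the image of $\mathcal{P}^a$ in $\mathcal{P}\otimes\mathcal{F}$. Then $H^1(\mathcal{P})^a\to H^1(\mathcal{Q})$ is onto since $H^2$ of the kernel vanishes, and $H^1(\mathcal{Q})\to H^1(\mathcal{P}\otimes\mathcal{F})$ is onto since the quotient has finite support.

\begin{lemma}\label{lem:ag}
Let $\mathcal{M}$ be locally free on $\widetilde{X}$ with $V=\mathcal{M}|_Z$ almost generated. Then $H^1(\mathcal{M}(-Z))=0$, $H^1(\mathcal{M})\cong H^1(V)$, and $\mathcal{M}$ is almost generated.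
\end{lemma}

\begin{proof}
By \eqref{eq:surj}, $H^1(Z,V(-kZ))$ is a quotient of $H^1(\mathcal{O}_Z(-kZ))^a=0$ for $k\ge1$, so $H^1(\mathcal{M}(-Z))=0$ by (F3). Hence $H^1(\mathcal{M})\cong H^1(V)$, and sections of $V$ lift to $\mathcal{M}$. By Nakayama's lemma, $\mathcal{M}$ is generated by global sections at all but finitely many points of $Z$. After shrinking, the coherent sheaf $f_*\mathcal{M}$ on the Stein space $X$ is generated by finitely many sections, and these generate $\mathcal{M}$ on $U$ and off a finite subset of $Z$.
\end{proof}

\begin{definition}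
A locally free sheaf $\mathcal{M}$ on $\widetilde{X}$ is \emph{full} if $\mathcal{M}|_Z$ is almost generated and $H^0(\mathcal{M}(Z))=H^0(\mathcal{M})$.
\end{definition}

The second condition only excludes poles of order one, which makes it easy to verify. That it excludes all poles is due to a function vanishing to order exactly one along $Z$.

\begin{lemma}\label{lem:h}
The bundle $N=\mathcal{O}_Z(-Z)$ has a section that is nonzero on every $E_i$; in particular it is almost generated. There is $h\in\mathfrak{m}_x$ vanishing to order exactly one along every $E_i$. If $\mathcal{F}$ is locally free, $\sigma\in H^0(U,\mathcal{F})$ and $h^k\sigma\in H^0(\widetilde{X},\mathcal{F})$, then $\sigma\in H^0(\mathcal{F}(kZ))$.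
\end{lemma}

\begin{proof}
A vector space is not a finite union of proper subspaces, so it suffices to find for each $i$ a section of $N$ that is nonzero on $E_i$. If $s=1$, then $\chi(N)=d_1>0$ gives one. Let $s\ge2$, and suppose that all sections of $N$ vanish on $E_i$. Put $C=Z-E_i$, a connected curve. The sequence $0\to N(-E_i)|_C\to N\to N|_{E_i}\to0$ gives an injection
\[
H^0(N|_{E_i})\hookrightarrow H^1(C,N(-E_i)|_C)\cong H^0(C,N^{-1}|_C)^*,
\]
where we used $\omega_C=\omega_{\widetilde{X}}(Z-E_i)|_C=\mathcal{O}_C(-E_i)$. The left side has dimension $d_i+1$. By Lemma~\ref{lem:curves}(a), the right side has dimension at most $1$, with equality only if $d_j=0$ for all $j\ne i$. So all $d_j$ vanish, contradicting Lemma~\ref{lem:cycle}(b).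

Since $H^1(\mathcal{O}(-2Z))=0$, a section of $N$ that is nonzero on every $E_i$ lifts to $h\in H^0(\mathcal{O}(-Z))\subset\mathfrak{m}_x$, and $h$ has order one along each $E_i$. Finally $\sigma=h^{-k}(h^k\sigma)$ is meromorphic, holomorphic on $U$, and has poles of order at most $k$ along each $E_i$.
\end{proof}

\begin{lemma}\label{lem:full}
\begin{itemize}
\item[(a)] If $M$ is reflexive, then $\mathcal{M}=(f^*M)^{\vee\vee}$ is full.
\item[(b)] If $\mathcal{M}$ is full, then $H^0(U,\mathcal{M})=H^0(\widetilde{X},\mathcal{M})$.
\end{itemize}
\end{lemma}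

\begin{proof}
(a) By (F1), $\mathcal{M}$ is locally free and $f^*M/\text{torsion}$ is a subsheaf with finitely supported quotient. This subsheaf is generated by the images of generators of $M$. So $\mathcal{M}$ and $\mathcal{M}|_Z$ are almost generated. Further, $M\subset H^0(\mathcal{M})\subset H^0(\mathcal{M}(Z))\subset H^0(U,\mathcal{M})=M$.

(b) By (F1) applied to $f_*\mathcal{M}$, the module $H^0(U,\mathcal{M})/H^0(\widetilde{X},\mathcal{M})$ has finite length. If it is nonzero, it has a nonzero element killed by $\mathfrak{m}_x$, represented by $\sigma$. Then $h\sigma\in H^0(\mathcal{M})$, so $\sigma\in H^0(\mathcal{M}(Z))=H^0(\mathcal{M})$ by Lemma~\ref{lem:h}, a contradiction.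
\end{proof}

\subsection*{Duality}
To compare two bundles on the thickenings $kZ$ we need information on $H^1$ of $\mathcal{E}nd\,\mathcal{M}=\mathcal{M}^\vee\otimes\mathcal{M}$. The factor $\mathcal{M}$ is handled by \eqref{eq:surj}. For the factor $\mathcal{M}^\vee$ we translate the extension property of sections by duality. For $\mathcal{F}$ locally free consider the space of principal parts along $Z$,
\[
H_Z(\mathcal{F})=\varinjlim_kH^0\bigl(\mathcal{F}(kZ)/\mathcal{F}\bigr),\qquad \mathcal{F}(kZ)/\mathcal{F}=\mathcal{F}(kZ)|_{kZ}.
\]

\begin{lemma}\label{lem:dual}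
Naturally in $\mathcal{F}$, there are
\begin{itemize}
\item[(a)] a map $H_Z(\mathcal{F})\to H^1(\widetilde{X},\mathcal{F})$ with kernel $H^0(U,\mathcal{F})/H^0(\widetilde{X},\mathcal{F})$;
\item[(b)] an isomorphism $H_Z(\mathcal{F})\cong H^1(\widetilde{X},\mathcal{F}^\vee(-Z))^*$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The connecting maps of $0\to\mathcal{F}\to\mathcal{F}(kZ)\to\mathcal{F}(kZ)/\mathcal{F}\to0$ are compatible, and the kernel of their limit is $\bigcup_kH^0(\mathcal{F}(kZ))/H^0(\mathcal{F})$. The module $H^0(U,\mathcal{F})/H^0(\widetilde{X},\mathcal{F})$ has finite length by (F1), so it is killed by a power of $h$, and Lemma~\ref{lem:h} shows $\bigcup_kH^0(\mathcal{F}(kZ))=H^0(U,\mathcal{F})$.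

(b) Write $\omega=\omega_{\widetilde{X}}$. By (F4), multiplication into $\omega_{kZ}=\omega(kZ)/\omega$ followed by the trace is a perfect pairing
\[
\langle\ ,\ \rangle_k\colon H^0\bigl(\mathcal{F}(kZ)/\mathcal{F}\bigr)\times H^1\bigl(kZ,\mathcal{F}^\vee\otimes\omega|_{kZ}\bigr)\to\mathbb{C},
\]
natural in $\mathcal{F}$. Let $\iota$ denote the inclusions $\mathcal{F}(kZ)/\mathcal{F}\subset\mathcal{F}((k+1)Z)/\mathcal{F}$ and $\omega_{kZ}\subset\omega_{(k+1)Z}$. For $a$ of level $k$ and $b$ of level $k+1$ we have $\iota(a)\cdot b=\iota(a\cdot b|_{kZ})$, since $a$ is killed by $\mathcal{O}(-kZ)$. With the compatibility of traces this gives $\langle\iota a,b\rangle_{k+1}=\langle a,b|_{kZ}\rangle_k$: the transition maps are dual to the restriction maps. Now use (F3) and $\omega\cong\mathcal{O}(-Z)$.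
\end{proof}

\begin{lemma}\label{lem:zero}
If $\mathcal{M}$ is full, the map $H^1(\mathcal{E}nd\,\mathcal{M}(-Z))\to H^1(\mathcal{E}nd\,\mathcal{M})$ is zero.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:ag} there is $\mathcal{O}^a\to\mathcal{M}$ with finitely supported cokernel. In the commutative square
\[
\begin{array}{ccc}
H^1(\mathcal{M}^\vee(-Z))^a&\longrightarrow&H^1(\mathcal{M}^\vee\otimes\mathcal{M}(-Z))\\
\downarrow&&\downarrow\\
H^1(\mathcal{M}^\vee)^a&\longrightarrow&H^1(\mathcal{M}^\vee\otimes\mathcal{M})
\end{array}
\]
the top map is onto by \eqref{eq:surj}. So it suffices to show that $H^1(\mathcal{M}^\vee(-Z))\to H^1(\mathcal{M}^\vee)$ is zero. By Lemma~\ref{lem:dual}(b), applied to $\mathcal{M}(-Z)\subset\mathcal{M}$, its dual is $H_Z(\mathcal{M}(-Z))\to H_Z(\mathcal{M})$. The composite of this map with $H_Z(\mathcal{M})\to H^1(\mathcal{M})$ factors through $H^1(\mathcal{M}(-Z))=0$, and $H_Z(\mathcal{M})\to H^1(\mathcal{M})$ is injective by Lemmas \ref{lem:dual}(a) and \ref{lem:full}(b).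
\end{proof}

Both halves of fullness entered here: almost generation through \eqref{eq:surj} and the vanishing of $H^1(\mathcal{M}(-Z))$, the condition on poles through the injectivity.

\subsection*{Rigidity}
The extensions of a bundle from $kZ$ to $(k+1)Z$ form an affine space under a group $H^1$ that need not vanish (Example~\ref{ex:ranktwo}), so they are not unique. But the automorphisms of the bundle on $kZ$ act on this space, and Lemma~\ref{lem:zero} says that the extension defined by a full bundle has a dense orbit. There is only one dense orbit.

\begin{proposition}[cf.\ \cite{Kahn}]\label{prop:rigid}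
If $\mathcal{M}_1,\mathcal{M}_2$ are full and $\mathcal{M}_1|_Z\cong\mathcal{M}_2|_Z$, then $\mathcal{M}_1\cong\mathcal{M}_2$ near $Z$.
\end{proposition}

\begin{proof}
\emph{Step 1: $\mathcal{M}_1|_{kZ}\cong\mathcal{M}_2|_{kZ}$ for all $k\ge1$.} We use induction on $k$; the case $k=1$ is the hypothesis. Fix a bundle $Q$ on $kZ$ with isomorphisms $\beta_i\colon\mathcal{M}_i|_{kZ}\to Q$, and put $V=Q|_Z$.

\emph{The space of extensions.} Let $T$ be the set of isomorphism classes of pairs $(P,\beta)$, with $P$ a bundle on $(k+1)Z$ and $\beta\colon P|_{kZ}\to Q$ an isomorphism. The ideal $\mathcal{I}=\ker(\mathcal{O}_{(k+1)Z}\to\mathcal{O}_{kZ})=\mathcal{O}_Z(-kZ)$ is killed by $\mathcal{O}(-Z)$, so $\mathcal{I}^2=0$. For each pair, $\beta$ identifies $\mathcal{I}\cdot\mathcal{E}nd\,P$ with $\mathcal{E}nd\,V(-kZ)$, and the local automorphisms of the pair are the $1+c$ with $c$ in this sheaf. Fix $(P,\beta)$. For another pair $(P',\beta')$ choose small Stein open sets $W_a$ covering $(k+1)Z$ and isomorphisms of pairs $\psi_a\colon P\to P'$ over $W_a$; then $\psi_a^{-1}\psi_b=1+c_{ab}$. Since $(1+c)(1+c')=1+c+c'$,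 the $c_{ab}$ form a cocycle, and $(P',\beta')\mapsto[c_{ab}]$ is a bijection from $T$ to the finite-dimensional vector space
\[
H=H^1(Z,\mathcal{E}nd\,V(-kZ));
\]
the inverse is given by gluing. If $\psi'_a\colon P'\to P''$ has cocycle $c'_{ab}$, then $(\psi'_a\psi_a)^{-1}\psi'_b\psi_b=\psi_a^{-1}(1+c'_{ab})\psi_b=1+c_{ab}+c'_{ab}$. So a change of the base pair changes the bijection by a translation, and $T$ is an affine space with a well-defined Zariski topology.

\emph{The orbit map.} The group $\operatorname{Aut}(Q)$ is the group of units of the finite-dimensional algebra $H^0(kZ,\mathcal{E}nd\,Q)$, a Zariski open subset. It acts on $T$ by $g(P,\beta)=(P,g\beta)$, and pairs in one orbit have isomorphic $P$. Take $(P,\beta)$ as base pair and identify $Q=P|_{kZ}$ via $\beta$. Lift $g$ to $g_a\in\Gamma(W_a,\mathcal{E}nd\,P)$; the lifts are invertible as $\mathcal{I}$ is nilpotent. Then $\psi_a=g_a^{-1}$ is a local isomorphism $(P,\beta)\to(P,g\beta)$, and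
\[
\psi_a^{-1}\psi_b=g_ag_b^{-1}=1+(g_a-g_b)g_b^{-1}=1+(g_a-g_b)(g|_Z)^{-1},
\]
because $g_a-g_b$ lies in $\mathcal{I}\cdot\mathcal{E}nd\,P$. Let $\partial\colon H^0(kZ,\mathcal{E}nd\,Q)\to H$, $\partial(g)=[g_a-g_b]$, be the connecting map, up to sign, of
\[
0\to\mathcal{E}nd\,V(-kZ)\to\mathcal{E}nd\,P\to\mathcal{E}nd\,Q\to0.
\]
The orbit map is $o(g)=\partial(g)\cdot(g|_Z)^{-1}$. It is a morphism of varieties $\operatorname{Aut}(Q)\to H$, and its differential at $g=1$ is $\xi\mapsto\partial(\xi)-\partial(1)\cdot\xi|_Z=\partial(\xi)$, since $\partial(1)=0$.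

\emph{Full bundles have dense orbits.} Let $P=\mathcal{M}|_{(k+1)Z}$ with $\mathcal{M}$ full. We claim that $\partial$ is onto, that is, $H\to H^1((k+1)Z,\mathcal{E}nd\,P)$ is zero. The map $H^1(\widetilde{X},\mathcal{E}nd\,\mathcal{M}(-kZ))\to H$ is onto by (F2). Its composite with $H\to H^1(\mathcal{E}nd\,P)$ is induced by $\mathcal{E}nd\,\mathcal{M}(-kZ)\subset\mathcal{E}nd\,\mathcal{M}(-Z)\subset\mathcal{E}nd\,\mathcal{M}\to\mathcal{E}nd\,P$, so it is zero by Lemma~\ref{lem:zero}. This proves the claim. Thus $o$ is a submersion at $1$, its image is Zariski dense, and by Chevalley's theorem the image is constructible; so the orbit contains a nonempty Zariski open subset of $T$. This applies to $(\mathcal{M}_i|_{(k+1)Z},\beta_i)$ for $i=1,2$. As $T$ is irreducible, the two orbits meet, hence coincide, and $\mathcal{M}_1|_{(k+1)Z}\cong\mathcal{M}_2|_{(k+1)Z}$.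

\emph{Step 2: from thickenings to a neighborhood.} The isomorphisms of Step 1 need not be compatible, so we approximate only their restriction to $Z$. Let $\mathcal{H}=\mathcal{H}om(\mathcal{M}_2,\mathcal{M}_1)$, and let $R_k$ be the image of $H^0(\mathcal{H}|_{kZ})\to H^0(\mathcal{H}|_Z)$. The $R_k$ decrease, so they stabilize to some $R_\infty$. All spaces are finite-dimensional, so the Mittag-Leffler condition holds and $R_\infty$ is the image of $\varprojlim H^0(\mathcal{H}|_{kZ})$. By (F3) this limit is the completion $\widehat{\Lambda}$ of $\Lambda=H^0(\widetilde{X},\mathcal{H})$. Now $\widehat{\Lambda}=\Lambda+\mathfrak{m}_x\widehat{\Lambda}$, and $\mathfrak{m}_x$ acts by zero on $H^0(\mathcal{H}|_Z)$; so $R_\infty$ is the image of $\Lambda$. For $k\gg0$ an isomorphism $\psi\colon\mathcal{M}_2|_{kZ}\to\mathcal{M}_1|_{kZ}$ has $\psi|_Z\in R_k=R_\infty$. Hence there is $\Psi\in\Lambda$ with $\Psi|_Z=\psi|_Z$. It is invertible at the points of $Z$, so near $Z$.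
\end{proof}

\section{Reflexive modules on a cusp are flat}\label{sec:cuspthm}

Let $\mathcal{M}$ be full with $V=\mathcal{M}|_Z$. If the flat lift of $V$ from Proposition~\ref{prop:lift} were full, it would be isomorphic to $\mathcal{M}$ and we would be done. It is not full in general. For $V=\mathcal{O}_Z\oplus\mathcal{O}_Z(-Z)$ the proof of Proposition~\ref{prop:lift} produces $\mathcal{O}\oplus\mathcal{O}(-Z)$, and $(0,1)$ is a section of its twist $\mathcal{O}(Z)\oplus\mathcal{O}$ that does not lie in $\mathcal{O}\oplus\mathcal{O}(-Z)$. Lifting summand by summand loses the way in which the trivial summand and the other summand are linked in a direction transverse to $Z$. The remedy is to make this link visible on $Z$: we enlarge $\mathcal{M}$ to a bundle between $\mathcal{M}$ and $\mathcal{M}(Z)$, lift the restriction of that bundle, and come back down.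

\subsection*{Elementary transformations}
Let $\mathcal{F}$ be locally free on $\widetilde{X}$, let $0\to A'\to\mathcal{F}|_Z\to A\to0$ be an exact sequence of bundles on $Z$, and let $\mathcal{F}'=\ker(\mathcal{F}\to A)$. Locally the sequence splits; lifting a basis shows that $\mathcal{F}'\subset\mathcal{F}$ is locally $\mathcal{O}^{a'}\oplus\mathcal{O}(-Z)^{a}\subset\mathcal{O}^{a'}\oplus\mathcal{O}^{a}$. So $\mathcal{F}'$ is locally free, it equals $\mathcal{F}$ on $U$, and the chain $\mathcal{F}'(-Z)\subset\mathcal{F}(-Z)\subset\mathcal{F}'\subset\mathcal{F}$ has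
\begin{equation}\label{eq:elem}
\mathcal{F}(-Z)/\mathcal{F}'(-Z)=A(-Z),\qquad\mathcal{F}'/\mathcal{F}(-Z)=A',\qquad 0\to A(-Z)\to\mathcal{F}'|_Z\to A'\to0.
\end{equation}

\begin{lemma}[going down]\label{lem:down}
Let $B$ be a bundle on $Z$ with $H^1(B)=0$ such that $B\oplus\mathcal{O}_Z^n$ is almost generated. Let
\begin{equation}\label{eq:ext}
0\to\mathcal{O}_Z^n\to E\to B(Z)\to0
\end{equation}
be an extension for which $H^0(E)\to H^0(B(Z))$ is zero, and let $\mathcal{M}'$ be any bundle on $\widetilde{X}$ with $\mathcal{M}'|_Z=E$. Then $\mathcal{M}''=\ker(\mathcal{M}'\to B(Z))$ is full, $\mathcal{M}''|_Z\cong B\oplus\mathcal{O}_Z^n$, and $H^0(\mathcal{M}'')=H^0(\mathcal{M}')$.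
\end{lemma}

\begin{proof}
By \eqref{eq:elem} there is a sequence $0\to B\to\mathcal{M}''|_Z\to\mathcal{O}_Z^n\to0$, which splits since $H^1(B)=0$. Also $\mathcal{M}''/\mathcal{M}'(-Z)=\mathcal{O}_Z^n$, so $\mathcal{M}''(Z)/\mathcal{M}'=\mathcal{O}_Z(Z)^n$ has no sections by Lemma~\ref{lem:cycle}(c), and $H^0(\mathcal{M}''(Z))=H^0(\mathcal{M}')$. A section of $\mathcal{M}'$ maps to $B(Z)$ through $H^0(E)\to H^0(B(Z))$, which is zero; so $H^0(\mathcal{M}')=H^0(\mathcal{M}'')$.
\end{proof}

\begin{example}[rank two]\label{ex:ranktwo}
Take $n=1$ and $B=\mathcal{O}_Z(-Z)$, which is almost generated by Lemma~\ref{lem:h} and has $H^1(B)=0$. Take for \eqref{eq:ext} the non-split extension $0\to\mathcal{O}_Z\to F_2\to\mathcal{O}_Z\to0$; here $H^0(F_2)\to H^0(\mathcal{O}_Z)$ is zero, as a lift of $1$ would split it. With $\mathcal{M}'=\mathcal{J}_2$ we obtain a full bundle $\mathcal{M}''$ with restriction $V=\mathcal{O}_Z\oplus\mathcal{O}_Z(-Z)$, and on $U$ it is flat with monodromy a unipotent Jordan block.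

So $\mathcal{M}''$ and $\mathcal{O}\oplus\mathcal{O}(-Z)$ have the same restriction to $Z$ and are not isomorphic: Proposition~\ref{prop:rigid} fails if one of the bundles is not full. In its proof, for $k=1$, we have $\mathcal{E}nd\,V(-Z)=\mathcal{O}_Z(-Z)^2\oplus\mathcal{O}_Z(-2Z)\oplus\mathcal{O}_Z$, so $H=\mathbb{C}$. All endomorphisms of $V$ lift to $\mathcal{O}\oplus\mathcal{O}(-Z)$, because $H^0(\mathcal{O}_Z(Z))=0$ and $H^1(\mathcal{O}(-2Z))=0$; so for this bundle $\partial=0$ and the orbit is a point, whereas the orbit of $\mathcal{M}''$ is dense.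

The reflexive module is $M=H^0(U,\mathcal{J}_2)=H^0(\mathcal{M}'')=H^0(\mathcal{J}_2)$, by Lemmas \ref{lem:full}(b) and \ref{lem:down}. In $0\to\mathcal{O}_{X,x}\to M\to\mathcal{O}_{X,x}\to H^1(\widetilde{X},\mathcal{O})\cong\mathbb{C}$ the element $1$ maps to a class whose restriction to $Z$ is the class of $F_2$, which is nonzero. Hence
\[
0\to\mathcal{O}_{X,x}\to M\to\mathfrak{m}_x\to0
\]
is exact. It does not split, since $\mathfrak{m}_x$ is not reflexive. The canonical module $\omega_X$ is free by Proposition~\ref{prop:pic}(d). So $M$ is the fundamental module of (K3), the middle term of the non-split extension of $\mathfrak{m}_x$ by $\omega_X$, unique because $\operatorname{Ext}^1(\mathfrak{m}_x,\omega_X)\cong\operatorname{Ext}^2(\mathbb{C},\omega_X)\cong\mathbb{C}$.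
\end{example}

\begin{theorem}\label{thm:cusp}
Let $M$ be a reflexive module on a cusp $X$. Then $M|_U\cong\mathcal{O}_U\otimes\mathbb{E}_\rho$ for a representation $\rho$ with $\rho(K)$ finite. In particular $M$ admits an integrable connection.
\end{theorem}

\begin{proof}
The bundle $\mathcal{M}=(f^*M)^{\vee\vee}$ is full; let $V=\mathcal{M}|_Z$.

\emph{Splitting off the trivial part of $V$.} Let $\Omega=\operatorname{Hom}(V,\mathcal{O}_Z)$ and $n=\dim\Omega$. Consider the pairing $H^0(V)\times\Omega\to H^0(\mathcal{O}_Z)=\mathbb{C}$. If $w\in\Omega$ kills $H^0(V)$, then the image of $w$ has finite support, because $V$ is almost generated; as $Z$ is reduced, $w=0$. So $H^0(V)\to\Omega^*$ is onto. Lifting a basis of $\Omega^*$ gives a map $\Omega^*\otimes\mathcal{O}_Z\to V$ that splits the canonical map $V\to\Omega^*\otimes\mathcal{O}_Z$. Thus $V=B\oplus\mathcal{O}_Z^n$ with $B$ locally free. Comparing dimensions in $\Omega=\operatorname{Hom}(B,\mathcal{O}_Z)\oplus\mathbb{C}^n$ gives $\operatorname{Hom}(B,\mathcal{O}_Z)=0$, and by Serre duality with $\omega_Z\cong\mathcal{O}_Z$ this says $H^1(B)=0$.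

\emph{Going up.} Let $\mathcal{M}^\sharp=\ker(\mathcal{M}(Z)\to V(Z)\to\mathcal{O}_Z(Z)^n)$ and $E=\mathcal{M}^\sharp|_Z$. By \eqref{eq:elem}, $\mathcal{M}^\sharp/\mathcal{M}=B(Z)$ and $\mathcal{M}/\mathcal{M}^\sharp(-Z)=\mathcal{O}_Z^n$. Dividing by $\mathcal{M}^\sharp(-Z)$ gives a map of exact sequences
\[
\begin{array}{ccccccccc}
0&\to&\mathcal{M}&\to&\mathcal{M}^\sharp&\to&B(Z)&\to&0\\
&&\downarrow&&\downarrow&&\|&&\\
0&\to&\mathcal{O}_Z^n&\to&E&\to&B(Z)&\to&0.
\end{array}
\]
The connecting map $H^0(B(Z))\to H^1(\mathcal{M})$ of the top row has kernel $H^0(\mathcal{M}^\sharp)/H^0(\mathcal{M})$, which is zero because $\mathcal{M}^\sharp\subset\mathcal{M}(Z)$ and $\mathcal{M}$ is full. The left vertical map is $\mathcal{M}\to V\to\mathcal{O}_Z^n$; it induces an isomorphism on $H^1$ by Lemma~\ref{lem:ag} and $H^1(B)=0$. So the connecting map of the bottom row is injective, and $H^0(E)\to H^0(B(Z))$ is zero.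

\emph{Lifting and going down.} Let $\mathcal{M}'$ be the lift of $E$ given by Proposition~\ref{prop:lift}, and $\mathcal{M}''=\ker(\mathcal{M}'\to B(Z))$. By Lemma~\ref{lem:down}, $\mathcal{M}''$ is full with $\mathcal{M}''|_Z\cong V$. By Proposition~\ref{prop:rigid}, $\mathcal{M}\cong\mathcal{M}''$ near $Z$. Hence $M|_U=\mathcal{M}|_U\cong\mathcal{M}'|_U\cong\mathcal{O}_U\otimes\mathbb{E}_\rho$ with $\rho(K)$ finite. The last assertion is Lemma~\ref{lem:basic}.
\end{proof}

\section{Holomorphic and flat homomorphisms}\label{sec:hom}

We return to the setting $(\ast)$. Two points remain: that $\rho$ is determined by $M_\rho$, and that a direct summand of $M_\rho$ is again of this form. Neither is automatic, since a holomorphic homomorphism of flat bundles need not be flat. On a quotient singularity $\mathbb{C}^2/G$ the solution is to evaluate at the origin: $(\mathcal{O}_{\mathbb{C}^2,0}\otimes\operatorname{Hom}(V,V'))^G\to\operatorname{Hom}_G(V,V')$ respects composition, and an endomorphism with value $1$ is invertible. We construct a substitute for $\mathbb{C}^2$: a smooth surface over $X$ to which the local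 systems extend. The origin is replaced by a compact curve $C$ with rational components, on which holomorphic sections are flat by Lemma~\ref{lem:curves}(b).

\begin{lemma}\label{lem:Y}
Let $\rho_1,\dots,\rho_l$ be finite-dimensional representations of $\Gamma$ with all $\rho_i(K)$ finite. There are a smooth surface $\widetilde{Y}$, a proper map $g\colon\widetilde{Y}\to X$ and a finite group $G'$ acting on $\widetilde{Y}$ over $X$ such that, with $C$ the reduced curve $g^{-1}(x)$ and $U'=\widetilde{Y}\setminus C$:
\begin{itemize}
\item[(a)] $U'\to U$ is a connected Galois \'etale cover with group $G'$;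
\item[(b)] the intersection matrix of $C$ is negative definite, and the normalization of every component of $C$ is $\mathbb{P}^1$;
\item[(c)] the pullbacks of the $\mathbb{E}_{\rho_i}$ to $U'$ extend to $G'$-equivariant local systems $\widetilde{\mathbb{E}}_i$ on $\widetilde{Y}$.
\end{itemize}
\end{lemma}

\begin{proof}
\emph{The cover.} We need a finite cover that kills the monodromy along $K$; this is where finiteness of $\rho_i(K)$ is used. Let $\tau=\bigoplus\rho_i$; then $\tau(K)$ is finite. The group $\Gamma$ is finitely generated, being the fundamental group of the compact link, so the linear group $\tau(\Gamma)$ is residually finite by Malcev's theorem. For each of the finitely many elements $\neq1$ of $\tau(K)$ choose a normal subgroup of finite index of $\tau(\Gamma)$ not containing it, and let $\Theta$ be their intersection. Then $\Gamma'=\Gamma_Y\cap\tau^{-1}(\Theta)$ is normal of finite index in $\Gamma$, and $\tau(\Gamma'\cap K)=1$. Let $U'\to U_Y\to U$ be the corresponding cover and $G'=\Gamma/\Gamma'$.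

By the theorem of Grauert and Remmert, a finite \'etale cover of the complement of a nowhere dense analytic subset of a normal space extends, uniquely, to a finite map from a normal space. Let $\widehat{Y}\to\widetilde{Y}_0$ be the extension of $U'\to U_Y=\widetilde{Y}_0\setminus Z_0$, let $\widetilde{Y}\to\widehat{Y}$ be the minimal resolution, and $g\colon\widetilde{Y}\to X$ the composite. It is proper, $C$ is the reduced preimage of $Z_0$, and $\widetilde{Y}\setminus C=U'$. An element of $G'$ acts on $U'$ over an element of $G$, which acts on $\widetilde{Y}_0$; by uniqueness of the normal extension and of the minimal resolution it acts on $\widehat{Y}$ and on $\widetilde{Y}$. This proves (a).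

(b) By Stein factorization, $\widetilde{Y}$ is a resolution of a normal surface finite over $X$, with exceptional set $C$; so (F5) applies. For rationality we compute $\widehat{Y}$ locally. Let $\Delta$ be the disc and $\Delta^*$ the punctured disc. Near a smooth point of $Z_0$, a connected cover of $\Delta\times\Delta^*$ is $(z,w)\mapsto(z,w^c)$. So $\widehat{Y}$ is smooth there, and the reduced preimage of $Z_0$ is \'etale over $Z_0$. A component of $Z_0$ minus the nodes is $\mathbb{C}^*$. So a curve of $\widehat{Y}$ over it is, up to finitely many points, a connected finite \'etale cover of $\mathbb{C}^*$, which is again $\mathbb{C}^*$; its normalization is $\mathbb{P}^1$. Near a node, a connected finite cover of $(\Delta^*)^2$ is dominated by some $(u,v)\mapsto(u^c,v^c)$, so its normal extension is a quotient of the bidisc by a finite diagonal group. Dividing first by the subgroup generated by reflections, we get a bidisc with a diagonal group that embeds in its first factor, hence is cyclic. So $\widehat{Y}$ is smooth or has a cyclic quotient singularity, whose minimal resolution is a chain of rational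 curves.

(c) The map $\Gamma'=\pi_1(U')\to\pi_1(\widetilde{Y})$ is onto by (F6). A loop in its kernel becomes null-homotopic in $\widetilde{Y}_0$, so it lies in $\Gamma'\cap K$, where $\tau$ is trivial. Hence each $\rho_i|_{\Gamma'}$ factors through $\pi_1(\widetilde{Y})$, and the local system extends. Since a small ball minus $C$ is connected, a local system on $\widetilde{Y}$ is the direct image of its restriction to $U'$. So the extension is canonical, hence $G'$-equivariant.
\end{proof}

\begin{lemma}\label{lem:extend}
Let $\mathbb{L}$ be a local system on $\widetilde{Y}$, $\mathcal{F}=\mathcal{O}\otimes\mathbb{L}$, and $W$ a neighborhood of $x$. Every section $\sigma$ of $\mathcal{F}$ over $g^{-1}(W)\setminus C$ extends to $g^{-1}(W)$.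
\end{lemma}

\begin{proof}
The question is local near $C$, so we may shrink $W$. The sheaf $g_*\mathcal{F}$ is coherent, and locally free on $U$. By (F1), for $0\ne\phi\in\mathfrak{m}_x$ and $k\gg0$ the section $\phi^k\sigma$ extends. So $\sigma$ is meromorphic with poles only along $C$. Let $D=\sum a_iC_i\ge0$ be its polar divisor, the least $D\ge0$ with $\sigma\in H^0(\mathcal{F}(D))$. If $D\ne0$, then $\sum a_i\,D\cdot C_i=D^2<0$, so $D\cdot C_i<0$ for some $i$ with $a_i>0$. On the normalization $\mathbb{P}^1$ of $C_i$ the bundle $\mathcal{F}$ is trivial and $\mathcal{O}(D)$ has negative degree. So $\sigma$ vanishes on $C_i$ as a section of $\mathcal{F}(D)$, that is, $\sigma\in H^0(\mathcal{F}(D-C_i))$, contradicting minimality.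
\end{proof}

\begin{proposition}\label{prop:sigma}
Let $\rho_1,\dots,\rho_l$ be as in Lemma~\ref{lem:Y}. The modules $M_{\rho_i}$ are reflexive, and there are $\mathbb{C}$-linear maps
\[
\operatorname{ev}\colon\operatorname{Hom}(M_{\rho_i},M_{\rho_k})\to\operatorname{Hom}_\Gamma(\rho_i,\rho_k)
\]
that are compatible with composition and are the identity on flat homomorphisms. If $a\in\operatorname{End}(M_{\rho_i})$ has $\operatorname{ev}(a)=0$, then $1+a$ is a unit.
\end{proposition}

\begin{proof}
Sections of $\mathcal{O}_U\otimes\mathbb{E}_{\rho_i}$ over $W\setminus\{x\}$ are the $G'$-invariant sections of the pullback over $g^{-1}(W)\setminus C$. By Lemma~\ref{lem:extend}, $j_*(\mathcal{O}_U\otimes\mathbb{E}_{\rho_i})=(g_*(\mathcal{O}\otimes\widetilde{\mathbb{E}}_i))^{G'}$. Averaging over $G'$ makes this a direct summand of a coherent sheaf, so it is coherent, and it is reflexive by (F1).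

Homomorphisms of reflexive modules are the germs of homomorphisms of the bundles on punctured neighborhoods: they restrict injectively, and $j_*$ extends them. With $\mathbb{L}=\mathcal{H}om(\widetilde{\mathbb{E}}_i,\widetilde{\mathbb{E}}_k)$, Lemma~\ref{lem:extend} identifies $\operatorname{Hom}(M_{\rho_i},M_{\rho_k})$ with the $G'$-invariant germs along $C$ of sections of $\mathcal{O}\otimes\mathbb{L}$. Restrict such a germ to $C$. By Lemma~\ref{lem:curves}(b) the result lies in $H^0(C,\mathbb{L})^{G'}$. As $C$ is compact and $g$ is proper, $H^0(C,\mathbb{L})=\varinjlim_WH^0(g^{-1}W,\mathbb{L})=\varinjlim_WH^0(g^{-1}W\setminus C,\mathbb{L})$. The $G'$-invariants are the germs of sections of $\mathcal{H}om(\mathbb{E}_{\rho_i},\mathbb{E}_{\rho_k})$ over punctured neighborhoods of $x$, which by the conic structure form $\operatorname{Hom}_\Gamma(\rho_i,\rho_k)$. This defines $\operatorname{ev}$. Each step respects composition, and a flat homomorphism is the germ of a section of $\mathbb{L}$, which $\operatorname{ev}$ returns. If $\operatorname{ev}(a)=0$, then $1+a$ is the identity along $C$, so it is invertible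 near $C$, and the inverse is $G'$-invariant.
\end{proof}

\begin{corollary}\label{cor:KS}
Let $\rho,\rho_1,\rho_2$ have finite image on $K$.
\begin{itemize}
\item[(a)] If $\rho$ is indecomposable, then $\operatorname{End}(M_\rho)$ is a local ring.
\item[(b)] Every direct summand of $M_\rho$ is isomorphic to $M_{\rho'}$ for a direct summand $\rho'$ of $\rho$.
\item[(c)] If $M_{\rho_1}\cong M_{\rho_2}$, then $\rho_1\cong\rho_2$.
\end{itemize}
\end{corollary}

\begin{proof}
(a) The map $\operatorname{ev}\colon\operatorname{End}(M_\rho)\to\operatorname{End}_\Gamma(\rho)$ is a ring homomorphism. If $\operatorname{ev}(u)$ is a unit, let $v$ be the flat endomorphism given by its inverse; then $\operatorname{ev}(uv-1)=\operatorname{ev}(vu-1)=0$, so $uv$ and $vu$ are units, and so is $u$. Thus the non-units of $\operatorname{End}(M_\rho)$ are the preimage of the non-units of $\operatorname{End}_\Gamma(\rho)$. The latter form an ideal by Fitting's lemma, so the former do too.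

(b) Write $\rho=\bigoplus\rho_i$ with $\rho_i$ indecomposable. Then $M_\rho=\bigoplus M_{\rho_i}$, with local endomorphism rings. If $M_\rho=N\oplus N'$, decompose $N$ and $N'$ into indecomposables; this is possible since nonzero summands have positive rank. By the Krull--Remak--Schmidt--Azumaya theorem, any decomposition into indecomposables of a direct sum of modules with local endomorphism rings agrees with the given one up to order and isomorphism. So $N\cong\bigoplus_{i\in I}M_{\rho_i}=M_{\rho'}$ with $\rho'=\bigoplus_{i\in I}\rho_i$ for some subset $I$.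

(c) If $u$ is an isomorphism, $\operatorname{ev}(u)$ has inverse $\operatorname{ev}(u^{-1})$.
\end{proof}

\section{Proofs of the main results}\label{sec:end}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
The modules $M_\rho$ are reflexive by Proposition~\ref{prop:sigma}, and the map is injective on isomorphism classes by Corollary~\ref{cor:KS}(c).

For surjectivity let $M$ be reflexive on $X$, and $\mathcal{V}=M|_U$. The module $(p^*M)^{\vee\vee}$ on the cusp $Y$ is reflexive and restricts to $p^*\mathcal{V}$ on $U_Y$. By Theorem~\ref{thm:cusp}, $p^*\mathcal{V}\cong\mathcal{O}_{U_Y}\otimes\mathbb{E}_{\rho_Y}$ with $\rho_Y(K)$ finite. This flat structure need not be $G$-invariant, so we push forward instead of descending: $p_*p^*\mathcal{V}\cong\mathcal{O}_U\otimes\mathbb{E}_\rho$ with $\rho=\operatorname{Ind}_{\Gamma_Y}^\Gamma\rho_Y$, and $\rho(K)$ is finite by (F6) and Lemma~\ref{lem:normal}. The trace divided by $|G|$ splits $\mathcal{O}_U\to p_*\mathcal{O}_{U_Y}$, so $\mathcal{V}$ is a direct summand of $\mathcal{V}\otimes p_*\mathcal{O}_{U_Y}=p_*p^*\mathcal{V}$. Applying $j_*$, we find that $M$ is a direct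 summand of $M_\rho$. By Corollary~\ref{cor:KS}(b), $M\cong M_{\rho'}$ for a summand $\rho'$ of $\rho$, and $\rho'(K)$ is finite.

If $\rho$ is indecomposable, so is $M_\rho$, by Corollary~\ref{cor:KS}(a). If $\rho=\rho_1\oplus\rho_2$ with $\rho_i\ne0$, then $M_\rho=M_{\rho_1}\oplus M_{\rho_2}$ with summands of positive rank.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
If the index-one cover of $X$ is smooth, a rational double point or simple elliptic, the theorem is (K1) or (K2). Otherwise we are in the setting $(\ast)$. By Theorem~\ref{thm:B}, $M\cong M_\rho$, so $M|_U$ has a flat connection, and Lemma~\ref{lem:basic} applies.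
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:C}]
\emph{The fiber group is $K$.} Let $K_0\cong\mathbb{Z}^2$ be the fiber group of the torus bundle, so $\Gamma=K_0\rtimes\langle t\rangle$. Then $\Gamma^{\mathrm{ab}}=\mathbb{Z}\oplus K_0/(A-1)K_0$, and the second summand is finite as $\det(A-1)=2-\operatorname{tr}A\ne0$. So a surjection $\Gamma\to\mathbb{Z}$ is unique up to sign. Both $K_0$ and $K$ are kernels of such surjections, the latter by (F6); hence $K_0=K$.

\emph{Representations.} Let $\rho$ act on $\Sigma$ with $\rho(K)$ finite. A finite abelian group is diagonalizable, so $\Sigma=\bigoplus_\chi\Sigma_\chi$ over torsion characters $\chi$ of $K$. For $v\in\Sigma_\chi$ we have $k(tv)=t(t^{-1}kt)v=\chi(t^{-1}kt)\,tv$, so $t\Sigma_\chi=\Sigma_{t\chi}$ with $(t\chi)(k)=\chi(t^{-1}kt)$. The sum of the $\Sigma_\chi$ over an orbit is a subrepresentation, and homomorphisms respect these sums. Fix an orbit $o$ of size $r$ and $\chi\in o$. For representations with all characters in $o$, consider $\Sigma\mapsto(\Sigma_\chi,t^r|_{\Sigma_\chi})$. This is an equivalence onto the category of vector spaces with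 an automorphism. Indeed, a linear map $u\colon\Sigma_\chi\to\Sigma'_\chi$ commuting with $t^r$ extends uniquely to a $\Gamma$-map by $t^iv\mapsto t^iu(v)$. And a pair $(S,\theta)$ comes from $\operatorname{Ind}_{K\rtimes\langle t^r\rangle}^\Gamma S$, where $K$ acts on $S$ by $\chi$ and $t^r$ by $\theta$; this is a representation of $K\rtimes\langle t^r\rangle$ because $t^r\chi=\chi$. The indecomposable pairs are the Jordan blocks $J_m(\lambda)$, $m\ge1$, $\lambda\in\mathbb{C}^*$. The type $(m,\lambda)$ does not depend on $\chi\in o$, since $t\colon\Sigma_\chi\to\Sigma_{t\chi}$ commutes with $t^r$. So the indecomposable $\rho$ with $\rho(K)$ finite correspond bijectively to triples $(o,m,\lambda)$ and have dimension $m|o|$. Theorem~\ref{thm:B} transfers this to modules.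

\emph{Counting.} The characters fixed by $A^j$ are those of $K/(A^j-1)K$. Let $\epsilon>1$ and $\epsilon^{-1}$ be the eigenvalues of $A$. Then $\det(A^j-1)=(\epsilon^j-1)(\epsilon^{-j}-1)=2-\operatorname{tr}A^j<0$, so this group is finite of order $\operatorname{tr}A^j-2$, and all its characters are torsion. If $b_r$ is the number of orbits of size $r$, then $\sum_{r\mid j}rb_r=\operatorname{tr}A^j-2$, and M\"obius inversion gives $b_r=\frac1r\sum_{j\mid r}\mu(r/j)(\operatorname{tr}A^j-2)$. In rank $n$, each $r\mid n$ and each orbit of size $r$ give one family, with $m=n/r$ and parameter $\lambda\in\mathbb{C}^*$.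
\end{proof}

In this parametrization $\mathcal{O}_{X,x}$ is the triple $(\{1\},1,1)$, and the fundamental module of Example~\ref{ex:ranktwo} is $(\{1\},2,1)$.

\begin{remark}
The condition that $\rho(K)$ be finite is a real restriction. For a cusp, let $\beta\colon K\to\mathbb{C}$ be a nonzero additive map with $\beta(tkt^{-1})=\epsilon\beta(k)$, that is, an eigenvector of the transpose of $A$. Then
\[
\rho(k)=\begin{pmatrix}1&\beta(k)\\0&1\end{pmatrix},\qquad\rho(t)=\begin{pmatrix}\epsilon&0\\0&1\end{pmatrix}
\]
defines a representation of $\Gamma$ with $\rho(K)$ infinite. No such representation can be added in Theorem~\ref{thm:B}: either $M_\rho$ is not a reflexive module, or by the theorem it is isomorphic to some $M_{\rho'}$ with $\rho'(K)$ finite, so that $\rho'\not\cong\rho$.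
\end{remark}

\begin{thebibliography}{9}

\bibitem{BBDG}
Bodnarchuk, Burban, Drozd and Greuel, \emph{Vector bundles and torsion free sheaves on degenerations of elliptic curves}, in: Global Aspects of Complex Geometry, Springer, 2006.

\bibitem{DG}
Drozd and Greuel, J. Algebra 246 (2001), 1--54.

\bibitem{Kahn}
C. Kahn, Math. Ann. 285 (1989).

\bibitem{Kaw}
Kawamata, Ann. of Math. 127 (1988).

\bibitem{KM}
Koll\'ar and Mori, \emph{Birational Geometry}.

\bibitem{RT}
\emph{Representation theory for log-canonical surface singularities}, \texttt{http://archive.numdam.org/item/10.5802/aif.2526.pdf}, doi:10.5802/aif.2526.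

\end{thebibliography}
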